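# Connected Cayley digraphs of out-valency two on finite simple groups

## 1. Seven bits on a circle

Put seven positions on a circle, labeled by $\mathbb Z/7$, and look at three consecutive positions through a window. A vertex of our digraph $\Gamma$ is a symbol $(i;a,b,c)$ with $i\in\mathbb Z/7$ and $a,b,c\in\{0,1\}$. Read it as: the window covers positions $i,i+1,i+2$ and shows the bits $a,b,c$. The window slides by one step and a new bit is chosen freely:
$$(i;a,b,c)\longrightarrow(i+1;b,c,d),\qquad d\in\{0,1\}.$$
There are $56$ vertices, and each has two out-neighbors. From any vertex one can walk to any other, since along a walk we may write whatever bits we like. Call $i$ the level of the vertex.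

Some symmetries are visible. A sequence $w=(w_0,\dots,w_6)\in\mathbb F_2^7$ acts by
$$(i;a,b,c)\mapsto(i;a+w_i,\,b+w_{i+1},\,c+w_{i+2}),$$
and the rotation $\rho$ acts by $(i;a,b,c)\mapsto(i+1;a,b,c)$. Both preserve arrows. Write $W$ for the group of all $w$. We let groups act on the right and put $w^\rho=\rho^{-1}w\rho$. A direct check gives $(w^\rho)_j=w_{j-1}$.

Consider two subgroups of $W$, with indices modulo $7$:
$$P=\{w: w_{j+3}=w_{j+1}+w_j\ \text{for all }j\},\qquad P'=\{w: w_{j+3}=w_{j+2}+w_j\ \text{for all }j\}.$$
Starting the first recurrence with $0,0,1$ gives $0,0,1,0,1,1,1$ and then $0,0,1$ again. So $P$ contains the seven rotations of $0010111$. The windows of this cyclic word are $001,010,101,011,111,110,100$, which are all seven nonzero triples. The second recurrence gives $0011101$, with windows $001,011,111,110,101,010,100$, again all seven. Since three consecutive bits determine a solution, $P$ and $P'$ each have eight elements, and in each of them any three consecutive bits can be prescribed in exactly one way. Hence $P$ permutes the eight vertices of each level regularly, that is, transitively with trivial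 stabilizers. So $H=P\langle\rho\rangle$ has order $56$ and is regular on all vertices. The same holds for $H'=P'\langle\rho\rangle$.

A regular group of automorphisms lets us relabel the vertices by group elements. Fix $o=(0;0,0,0)$ and call the vertex $o^h$ by the name $h$. There is an arrow from $o^h$ to $o^{h'}$ exactly when there is one from $o$ to $o^{h'h^{-1}}$. So all the arrows are recorded by the set $S=\{s\in H: o\to o^s\}$: there is an arrow from $h$ to $h'$ if and only if $h'h^{-1}\in S$. The out-neighbors of $o$ are on level $1$, so $S\subset P\rho$. Using $H'$ instead, we obtain a set $S'\subset P'\rho$.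

The groups $H$ and $H'$ are isomorphic. If $w\in P$ and $u_j=w_{-j}$, then $w_{-j}=w_{-j-2}+w_{-j-3}$ reads $u_{j+3}=u_{j+2}+u_j$, so reversal exchanges $P$ and $P'$. It turns the shift by $\rho$ into the shift by $\rho^{-1}$. So reversing sequences and sending $\rho\mapsto\rho^{-1}$ is an isomorphism $\iota:H'\to H$. Put $T=\iota(S')\subset P\rho^{-1}$. Now the same digraph $\Gamma$ is described by the same group $H$ in two ways, once with $S$ and once with $T$.

Is there an automorphism $\sigma$ of $H$ with $S^\sigma=T$, so that the two descriptions differ only by renaming? Suppose there is. The normal subgroup $P$ is the only Sylow $2$-subgroup of $H$, so $P^\sigma=P$ and $(P\rho)^\sigma=P\rho^{-1}$. Let $\theta$ be the linear map $w\mapsto w^\rho$ of $P$ and $\lambda=\theta^{-1}$. As $P$ is abelian, every element of $P\rho$ acts on $P$ as $\theta$, and every element of $P\rho^{-1}$ acts as $\lambda$. So $\sigma|_P$ conjugates $\theta$ to $\lambda$. Since $(w^\lambda)_j=w_{j+1}$, the recurrence says $\lambda^3=\lambda+1$. By conjugacy $\theta^3=\theta+1$, and multiplying by $\lambda^3$ gives $1=\lambda^2+\lambda^3$. The two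 equations for $\lambda^3$ give $\lambda^2=\lambda$, so $\lambda=1$, and then $\lambda^3=\lambda+1$ reads $1=0$. There is no such $\sigma$.

So two generating pairs of a group of order $56$ give the same digraph although no automorphism of the group relates them. The group has a normal subgroup $P\cong\mathbb F_2^3$ inside the larger group $W$ of symmetries, and the trouble comes from there. What happens when the group is simple and has no normal subgroups to play with?

## 2. Cayley digraphs and their connection sets

**Definition.** Let $G$ be a finite group and $S\subseteq G\setminus\{1\}$. The *Cayley graph* $\mathrm{Cay}(G,S)$ is the directed graph with vertex set $G$ and edges $(a,b)$ for $ba^{-1}\in S$, that is, edges $(x,sx)$ with $s\in S$. Its out-valency is $|S|$.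

It is connected if and only if $\langle S\rangle=G$. Since $G$ is finite, $s^{-1}$ is a power of $s$, so every element of $\langle S\rangle$ is a product of elements of $S$. A connected Cayley graph is therefore *strongly* connected: from each vertex a directed walk leads to each other vertex. We use this constantly.

**Definition.** $\mathrm{Cay}(G,S)$ is a *CI-graph* of $G$ if, for every $T\subseteq G\setminus\{1\}$ with $\mathrm{Cay}(G,S)\cong\mathrm{Cay}(G,T)$, there is $\sigma\in\mathrm{Aut}(G)$ with $S^\sigma=T$. For a positive integer $m$, the group $G$ is a *connected $m$-DCI-group* if every connected Cayley graph of $G$ of out-valency at most $m$ is a CI-graph.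

An automorphism $\sigma$ with $S^\sigma=T$ always gives an isomorphism of Cayley graphs, and CI-graphs are those for which nothing else happens. For example, $\mathrm{Cay}(\mathbb Z_7,\{1,2\})\cong\mathrm{Cay}(\mathbb Z_7,\{3,6\})$ by multiplication by $3$. Section 1 shows that the group $H$ of order $56$ is not a connected $2$-DCI-group.

It is known that if $p(G)$ is the smallest prime divisor of $|G|$, then $G$ is a connected $m$-DCI-group for all $m\le p(G)-1$, and that some finite groups are not connected $2$-DCI-groups. For groups of even order this covers only $m=1$. Conjecture 1.2 of the paper "On isomorphisms of connected Cayley graphs, III" asserts that finite simple groups are all connected $2$-DCI-groups. It is true: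

**Theorem 1.** Every finite simple group is a connected $2$-DCI-group.

The method gives a version for prime out-valency. Write $A_1$ for the stabilizer of the vertex $1$ in $A$. Recall that the *soluble radical* of a finite group is its largest soluble normal subgroup, and the *socle* $\mathrm{soc}$ is the product of its minimal normal subgroups. For $S_5$ the radical is trivial and the socle is $A_5$.

**Theorem 2.** Let $p$ be a prime, $G$ a finite nonabelian simple group, $S\subseteq G\setminus\{1\}$, $\langle S\rangle=G$, $|S|=p$, $\Gamma=\mathrm{Cay}(G,S)$, $A=\mathrm{Aut}\,\Gamma$. Suppose the permutation group induced on $S$ by the vertex stabilizer $A_1$ is a $p$-group (automatic for $p=2$). Then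

(i) $\Gamma$ is a CI-graph of $G$;

(ii) with $R$ the soluble radical of $A$, one of the following holds:

- (a) $G\trianglelefteq A$ and $|A_1|\in\{1,p\}$;
- (b) $G\cong A_{n-1}$ with $n=p^a\ge7$, $|R|\in\{1,p\}$ and $\mathrm{soc}(A/R)\cong A_n$;
- (c) $p=23$, $G\cong M_{22}$, $A\cong M_{23}$.

**Theorem 3.** For every odd $n\ge7$ the simple group $A_n$ is not a connected $4$-DCI-group (hence not a connected $m$-DCI-group for any $m\ge4$).

So the largest $m$ for which all finite simple groups are connected $m$-DCI-groups is $2$ or $3$. Which of the two holds is not settled here.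

## 3. Regular subgroups, Babai's criterion, and cyclic groups

Let $\Gamma=\mathrm{Cay}(G,S)$ and $A=\mathrm{Aut}\,\Gamma$. Groups act on the right, so $\alpha\beta$ means first $\alpha$, then $\beta$. Each right translation $x\mapsto xg$ preserves edges, and we identify $G$ with this regular subgroup of $A$. Thus $1^g=g$. Write $\Gamma^+(v)$ for the set of out-neighbors of $v$, so $\Gamma^+(1)=S$.

In Section 1 the trouble came from two regular subgroups $H,H'$ of one automorphism group. The following criterion says that this is the only possible source of trouble.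

**Lemma 1 (Babai's criterion, the direction we need).** If every regular subgroup of $A$ isomorphic to $G$ is conjugate to $G$ in $A$, then $\Gamma$ is a CI-graph.

*Proof.* Let $\varphi:\Gamma\to\mathrm{Cay}(G,T)$ be an isomorphism. Translations are automorphisms of $\mathrm{Cay}(G,T)$, so $\varphi G\varphi^{-1}\le A$, and this subgroup is regular and isomorphic to $G$. By hypothesis $\varphi G\varphi^{-1}=\alpha^{-1}G\alpha$ for some $\alpha\in A$. Then $\psi=\alpha\varphi$ is again an isomorphism $\Gamma\to\mathrm{Cay}(G,T)$, and $\psi^{-1}G\psi=G$ inside $\mathrm{Sym}(G)$. Following $\psi$ by a right translation changes neither property, so we may assume $1^\psi=1$. Conjugation by $\psi$ is an automorphism $\sigma$ of $G$, and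
$$g^\psi=(1^g)^\psi=1^{\psi\cdot\psi^{-1}g\psi}=1^{g^\sigma}=g^\sigma .$$
So $\psi=\sigma$ as maps. It sends the out-neighbors $S$ of $1$ to the out-neighbors $T$ of $1$. $\square$

The easy part of Theorem 1 follows. Out-valency $0$ is impossible for connected $\Gamma$ with $|G|>1$.

**Out-valency one.** If $S=\{s\}$ then $G=\langle s\rangle$. If $\mathrm{Cay}(G,T)\cong\mathrm{Cay}(G,S)$ then $T=\{t\}$, and $t$ generates $G$ by connectedness. Some automorphism of the cyclic group $G$ maps $s$ to $t$.

**Prime order.** If $G=\mathbb Z_r$ with $r$ prime, then $A\le\mathrm{Sym}(r)$ and $r^2\nmid r!$. So the subgroups of $A$ of order $r$ are Sylow $r$-subgroups, hence conjugate in $A$, and Lemma 1 applies to every $S$.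

From now on only $G$ nonabelian simple and $|S|=2$ matter for Theorem 1. Then $G$ is no longer a Sylow subgroup, and we need another way to conjugate regular subgroups.

## 4. The automorphism group modulo its soluble radical

We work with the following hypothesis, for a finite group $G$:
$$|S|=p\ \text{prime},\quad \langle S\rangle=G,\quad A_1\ \text{induces a }p\text{-group on }S. \tag{1}$$
For $p=2$ the last condition is automatic, as $|\mathrm{Sym}(S)|=2$. Note that (1) does not ask $G$ to be simple. We shall say when simplicity enters.

**Lemma 2.** Under (1), $A_1$ is a $p$-group. Hence $|A:H|=|A_1|$ is a power of $p$ for every regular subgroup $H$ of $A$.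

*Proof.* Let $z\in A_1$ have prime order different from $p$. By vertex-transitivity, $A_v$ induces a $p$-group on $\Gamma^+(v)$ for every $v$. So if $z$ fixes $v$, it fixes $\Gamma^+(v)$ pointwise. Starting from the vertex $1$ and using strong connectivity, $z$ fixes every vertex, so $z=1$, a contradiction. The last statement holds because $A=HA_1$ and $H\cap A_1=1$. $\square$

Now let $G$ be nonabelian simple. A sensible plan is to divide by the soluble radical $R$ of $A$ and to compare $G$ with another regular copy in the quotient, where simple groups are rigid. Write bars for images in $\bar A=A/R$.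

**Lemma 3.** Assume (1) with $G$ nonabelian simple. Then $R$ is a $p$-group, and $T=\mathrm{soc}(\bar A)$ is a nonabelian simple group with $\bar A\le\mathrm{Aut}(T)$. For every regular subgroup $H\cong G$ of $A$ we have $R\cap H=1$, $\bar H\cong H$, and
$$\bar G,\bar H\le T,\qquad |T:\bar G|=|T:\bar H|\ \text{is a power of }p. \tag{2}$$

*Proof.* **Step 1.** We first control $R$. The group $R\cap H$ is a soluble normal subgroup of the nonabelian simple group $H$, so it is trivial and $\bar H\cong H$. Then $|R||H|=|RH|$ divides $|A|=|H||A_1|$, so $|R|$ divides $|A_1|$ and $R$ is a $p$-group. Also $|\bar A:\bar H|$ divides $|A:H|$, so it is a power of $p$.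

**Step 2.** Next we place $\bar H$ inside every minimal normal subgroup $N$ of $\bar A$. The preimage in $A$ of a soluble normal subgroup of $\bar A$ is soluble and normal, so $\bar A$ has trivial soluble radical. Hence $N=T_1\times\dots\times T_r$ with all $T_i$ isomorphic to one nonabelian simple group $T$. If $N\cap\bar H=1$, then $|N||\bar H|=|N\bar H|$ divides $|\bar A|$, so $|N|$ is a power of $p$ and $N$ is soluble, a contradiction. So $N\cap\bar H\ne1$. It is normal in the simple group $\bar H$, so $\bar H\le N$.

**Step 3.** We show $r=1$. Some projection $\bar H\to T_i$ is nontrivial, hence injective by simplicity, so $|H|$ divides $|T|$. Then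
$$|N:\bar H|=|T|^{r-1}\cdot\frac{|T|}{|H|}$$
divides $|\bar A:\bar H|$, so it is a power of $p$. Hence $|T|^{r-1}$ is a power of $p$. As $T$ is not a $p$-group, $r=1$.

**Step 4.** Finally, uniqueness. Distinct minimal normal subgroups meet trivially, but each contains $\bar G\ne1$ by Step 2. So there is only one, $N=T=\mathrm{soc}(\bar A)$. If $C_{\bar A}(T)\neq1$, this normal subgroup would contain $T$, making $T$ abelian. So $C_{\bar A}(T)=1$ and $\bar A\le\mathrm{Aut}(T)$. The indices in (2) are equal because $|G|=|H|$. $\square$

Simple groups with a subgroup of prime power index are known from the classification of finite simple groups, which enters Theorem 1 only through the next theorem.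

**Guralnick's theorem** (R. M. Guralnick, *Subgroups of prime power index in a simple group*, J. Algebra 81 (1983) 304–311, Theorem 1). Let $T$ be nonabelian simple, $M<T$, $|T:M|=q^b>1$, $q$ prime. Then one of the following holds:

- (a) $T=A_n$, $M\cong A_{n-1}$, $n=q^b$;
- (b) $T=PSL_n(r)$ and $M$ is the stabilizer of a line or hyperplane, of index $(r^n-1)/(r-1)=q^b$;
- (c) $T=PSL_2(11)$, $M\cong A_5$ (index $11$);
- (d) $T=M_{23}$, $M\cong M_{22}$, or $T=M_{11}$, $M\cong M_{10}$;
- (e) $T=PSU_4(2)\cong PSp_4(3)$ and $M$ is a parabolic subgroup of index $27$.

**Lemma 4.** In the situation of Lemma 3, either $\bar G=T$ or one of these holds: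

- (A) $T=A_n$, $\bar G\cong A_{n-1}$, $n=p^a\ge7$;
- (B) $p=11$, $T=PSL_2(11)$, $G\cong A_5$;
- (C) $p=23$, $T=M_{23}$, $G\cong M_{22}$.

*Proof.* Suppose $\bar G<T$. We use that $\bar G$ is nonabelian simple to strike cases from the list. In (b), let $M$ be the stabilizer of a line $\langle v\rangle$. The maps $y\mapsto y+\phi(y)v$, with $\phi$ a linear functional and $\phi(v)=0$, have determinant $1$ and form an elementary abelian group of order $r^{n-1}>1$. This group is normal in the stabilizer and meets the scalars trivially. For a hyperplane $\ker\phi$, use the maps $y\mapsto y+\phi(y)u$ with $u\in\ker\phi$. So $M$ is not simple. The group $M_{10}$ has $A_6$ as a subgroup of index $2$, and the parabolic of index $27$ is isomorphic to $2^4{:}A_5$. Neither is simple. What remains is (A), (B), (C). The index is a power of $p$, which gives the stated primes. In (A), $A_{n-1}$ is nonabelian simple, so $n\ge6$, and $6$ is not a prime power, so $n\ge 7$. $\square$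

**Lemma 5.** For $n\ge7$, every subgroup $K$ of index $n$ in $A_n$ is a point stabilizer. In particular all such subgroups are conjugate in $A_n$.

*Proof.* The action of $A_n$ on the $n$ cosets of $K$ is faithful by simplicity, and its image is a subgroup of index $2$ in $S_n$, so it is $A_n$. After numbering the cosets, the action is an automorphism of $A_n$ that maps $K$ to a point stabilizer. As $n\ne6$, $\mathrm{Aut}(A_n)=S_n$, so this automorphism is conjugation by a permutation, and $K$ itself is a point stabilizer. Point stabilizers are conjugate because $A_n$ is transitive. $\square$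

For $p=2$, cases (B) and (C) are excluded by their primes. So $\bar H=\bar G=T$, by orders, or $\bar H$ and $\bar G$ are conjugate in $T$ by Lemma 5. Lifting the conjugating element to $t\in A$, we get
$$H^tR=GR. \tag{3}$$

## 5. Complements that are not conjugate

After (3) the remaining task looks small. In the group $Y=RG$ we have two subgroups $G$ and $H^t$, both complements to the normal $p$-subgroup $R$, both isomorphic to $G$, and we want them conjugate. The plan stops exactly here, because group theory alone does not give this.

Take $G=A_6$ permuting the coordinates of $\mathbb F_2^6$, and let $E\le\mathbb F_2^6$ be the subgroup of vectors of even weight. In the semidirect product $\mathbb F_2^6G$ consider $EG$, where $|EG:G|=2^5$. Let $u$ be a vector of weight $1$. For $g\in G$,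
$$u^{-1}gu=g\cdot(u^g+u),\qquad u^g+u\in E,$$
so $G^u$ is contained in $EG$ and is a second complement to $E$. Suppose $G$ and $G^u$ were conjugate in $EG$, say $G^u=G^e$ with $e\in E$. The element of $G^e$ in the coset of $g$ modulo $E$ is $g\cdot(e^g+e)$. Hence $u^g+u=e^g+e$ for all $g$, and $u+e$ is fixed by $G$. The only vectors fixed by the transitive group $A_6$ are the zero vector and the all-ones vector, both of even weight, while $u+e$ has odd weight. So $G$ and $G^u$ are not conjugate in $EG$.

Nothing so far prevents $RG$ from looking like $EG$. We must use the digraph again, and show that $G$ acts trivially on $R$ whatever the size of $R$. For small $R$ this is free. If $|R|=p$, then $\mathrm{Aut}(R)$ is abelian. If $|R|=4$, then $\mathrm{Aut}(R)$ has order $2$ or $6$ and is soluble. In both cases a nonabelian simple group acts trivially. For $|R|=8$ the group $\mathrm{Aut}(\mathbb F_2^3)=GL_3(2)$ is simple, and there is something to prove. Note that $|R|$ is also the order of the vertex stabilizer in $RG$. So a large $R$ means a large stabilizer, and the structure of the stabilizer must be confronted with the dimension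 of the module.

## 6. Walks and a generating pair

In this section assume (1). Simplicity of $G$ is not used. Let $G\le Y\le A$ and $|Y_1|=p^k$ with $k\ge1$. The aim is to generate $Y$ by one element of order $p$ and one element of $G$, in a way that displays the stabilizer.

Each $Y_v$ is transitive on $\Gamma^+(v)$. Indeed, a $p$-group acting on $p$ points is trivial or transitive. If $Y_v$ were trivial on $\Gamma^+(v)$ for one $v$, this would hold for all $v$ by vertex-transitivity, and $Y_1$ would fix everything by strong connectivity, contrary to $k\ge1$.

Fix $g\in G$ mapping the vertex $1$ to an out-neighbor, and put $v_i=1^{g^i}$ for $i\in\mathbb Z$. Applying $g^i$ to the edge $(v_0,v_1)$ shows that every $(v_i,v_{i+1})$ is an edge, and $v_i^{g^j}=v_{i+j}$. Let $C_i$ be the pointwise stabilizer in $Y$ of $v_0,\dots,v_i$, so $C_0=Y_1$. An *$i$-walk* is a sequence $(u_0,\dots,u_i)$ of vertices with $u_{j+1}\in\Gamma^+(u_j)$. Vertices may repeat.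

In Section 1, take $Y=W\langle\rho\rangle$, $o$ in the role of the vertex $1$, and $g=\rho$. Then $v_i=(i;0,0,0)$, and $C_i$ consists of the $w\in W$ with $w_0=\dots=w_{i+2}=0$. So $|C_i|=2^{4-i}$ for $0\le i\le 4$, and $k=4$.

**Lemma 6.** $|C_i|=p^{k-i}$ for $0\le i\le k$.

*Proof.* The purpose is to show that the chain $C_0\ge C_1\ge\cdots$ drops by a factor $p$ at each step until it reaches $1$. The $p$-group $C_j$ acts on the $p$ points of $\Gamma^+(v_j)$, and $C_{j+1}$ is the stabilizer of $v_{j+1}$ in it, so $|C_j:C_{j+1}|\in\{1,p\}$. Let $i$ be minimal with $C_i=C_{i+1}$. Then $|C_0:C_i|=p^i$.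

There are exactly $p^i$ $i$-walks starting at $v_0$, and $C_i$ is the stabilizer in $C_0$ of one of them. So $C_0$ permutes them transitively, and $Y$ is transitive on all $i$-walks. Since $C_i$ fixes $v_{i+1}$, it is not transitive on the $p$ points of $\Gamma^+(v_i)$, so it is trivial there. By transitivity on $i$-walks, the stabilizer of any $i$-walk $(u_0,\dots,u_i)$ fixes $\Gamma^+(u_i)$ pointwise. Hence it is contained in the stabilizer of the $i$-walk $(u_1,\dots,u_i,u_{i+1})$ for every $u_{i+1}\in\Gamma^+(u_i)$. The two stabilizers have equal order, so they coincide.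

Given any vertex $w$, extend $(v_0,\dots,v_i)$ by a directed walk from $v_i$ to $w$. Moving along it one step at a time, we find that $C_i$ is the stabilizer of an $i$-walk ending in $w$, so $C_i$ fixes $w$. Therefore $C_i=1$, and $p^i=|C_0|=p^k$ gives $i=k$. By minimality of $i$ all earlier indices are $p$. $\square$

Let $C_{k-1}=\langle x\rangle$, of order $p$, and put $x_j=g^{-j}xg^j$ for $j\in\mathbb Z$. Since $C_k=1$, $x$ moves $v_k$. Conjugating by $g^j$:
$$x_j\ \text{fixes}\ v_j,\dots,v_{j+k-1}\ \text{and moves}\ v_{j+k}. \tag{4}$$
In the example, $x$ is the sequence with a single $1$ at position $6$, and $x_j$ has its single $1$ at position $6+j$.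

**Lemma 7.** (a) $\langle x_0,\dots,x_{k-1}\rangle$ is a $p$-group. (b) $Y=\langle x,g\rangle$.

*Proof.* (a) For $0\le j\le k-1$ we have $j\le k-1\le j+k-1$, so by (4) all these elements fix $v_{k-1}$. They lie in the $p$-group $Y_{v_{k-1}}$.

(b) Let $L=\langle x,g\rangle$. It contains all $x_j$. First we show $C_0\le L$, by descending through the chain. Clearly $C_k=1\le L$. Suppose $C_i\le L$ with $1\le i\le k$. By (4), $x_{i-k}$ fixes $v_{i-k},\dots,v_{i-1}$, which include $v_0,\dots,v_{i-1}$ as $i-k\le0$, and it moves $v_i$. So $x_{i-k}\in C_{i-1}\setminus C_i$. As $|C_{i-1}:C_i|=p$ is prime, $C_{i-1}=\langle C_i,x_{i-k}\rangle\le L$. Thus $Y_{v_0}=C_0\le L$.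

It remains to see that $L$ is transitive on vertices. The orbit $v_0^L$ contains $v_1=v_0^g$, hence contains $v_1^{Y_{v_0}}=\Gamma^+(v_0)$. Applying elements of $L$, the orbit contains $\Gamma^+(u)$ for each of its members $u$. By strong connectivity it is the whole vertex set. A transitive subgroup of $Y$ containing a vertex stabilizer of $Y$ equals $Y$. $\square$

## 7. Modules of dimension at most $k$

Look at the first case left open in Section 5: $p=2$, $k=3$, $R=V=\mathbb F_2^3$. The elements $x_0,x_1,x_2$ generate a $2$-group, which fixes a nonzero vector of $V$. So in the chain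
$$V\ \ge\ C_V(x_0)\ \ge\ C_V(\langle x_0,x_1\rangle)\ \ge\ C_V(\langle x_0,x_1,x_2\rangle)\ \ne 0$$
the dimension falls from $3$ by at most $2$ in three steps, so one of the steps is idle. Suppose it is the second. Then $U=C_V(x_0)$ is fixed pointwise by $x_1$ also, so $U\le C_V(x_1)=Ug$, and $U=Ug$. So $U$ is invariant under $g$ and fixed pointwise by $x$, and $\langle x,g\rangle$ is all of $Y$. If $V$ is irreducible, $U=V$ and $x$ does nothing. This works in general.

**Lemma 8.** Assume (1), and let $G\le Y\le A$ with $|Y_1|=p^k$, $k\ge1$. Let $V$ be an irreducible $\mathbb F_pY$-module with $1\le\dim V\le k$. Then $Y/C_Y(V)$ is cyclic.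

*Proof.* With $x$, $g$, $x_j$ as in Section 6, let $U_i=C_V(\langle x_0,\dots,x_{i-1}\rangle)$, so $V=U_0\ge U_1\ge\dots\ge U_k$.

**Step 1.** We find an idle step. By Lemma 7(a), $U_k$ is the fixed space of a $p$-group on a nonzero $\mathbb F_p$-space, so $U_k\ne0$. Hence $\dim U_0-\dim U_k\le k-1$. There are $k$ steps, so $U_i=U_{i+1}$ for some $i$ with $0\le i<k$.

**Step 2.** We show that this $U_i$ is invariant under $Y$. Since $x_{j+1}=g^{-1}x_jg$, a vector $v$ is fixed by $x_j$ if and only if $vg$ is fixed by $x_{j+1}$. Therefore
$$U_i=U_{i+1}\le C_V(\langle x_1,\dots,x_i\rangle)=U_i\,g ,$$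
and $U_i=U_ig$ by comparing dimensions. Also $U_i=U_{i+1}$ is centralized by $x_0=x$. So $U_i$ is invariant under $\langle x,g\rangle$, which is $Y$ by Lemma 7(b).

**Step 3.** We use irreducibility. As $U_i\ge U_k\ne0$, we get $U_i=V$. So $x$ acts trivially on $V$, and $Y/C_Y(V)$ is generated by the image of $g$. $\square$

In the example of Section 1, $V=P$ has dimension $3\le k=4$. The subgroup $W$ acts trivially on it and $\rho$ acts with order $7$, so the cyclic quotient need not be trivial. For simple $G$ it leaves no room. The group $EG$ of Section 5 is excluded as well, as the next lemma shows.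

**Lemma 9.** Assume (1) with $G$ nonabelian simple. Let $R$ be a $p$-subgroup of $A$ normalized by $G$ with $R\cap G=1$, and let $Y=RG$. Then $Y=R\times G$, and $G$ is the only subgroup of $Y$ isomorphic to $G$. Moreover $|R|=|Y_1|\in\{1,p\}$, and $Y_1$ embeds in $\mathrm{Aut}(G)$.

*Proof.* **Step 1.** We match the size of $R$ with the size of the stabilizer. As $G$ is regular, $|Y_1|=|Y:G|=|R|$. Write this number as $p^k$. If $k=0$, then $Y=G$ and everything is clear. Let $k\ge1$.

**Step 2.** We show that $G$ acts trivially on each layer of $R$. Take a chief series of $Y$ through $R$, and let $1=R_0<R_1<\dots<R_m=R$ be its part below $R$. Each $V=R_j/R_{j-1}$ is an elementary abelian $p$-group without proper nontrivial $Y$-invariant subgroups, that is, an irreducible $\mathbb F_pY$-module. Its dimension is between $1$ and $k$ since $|R|=p^k$. By Lemma 8, $Y/C_Y(V)$ is cyclic. The image of the perfect group $G$ in a cyclic group is trivial, so $G\le C_Y(V)$.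

**Step 3.** We pass from the layers to $R$ itself. Let $h\in G$ have order $n$ prime to $p$. We claim that $h$ centralizes every $R_j$. (This is the standard fact on coprime action, Gorenstein, *Finite Groups*, Theorem 5.3.2.) By induction let $h$ centralize $R_{j-1}$. For $r\in R_j$, Step 2 gives $r^h=ru$ with $u\in R_{j-1}$, and $u^h=u$. So $r=r^{h^n}=ru^n$ and $u^n=1$. As $u$ has $p$-power order and $p\nmid n$, $u=1$. This proves the claim, so $h$ centralizes $R$. The elements of $G$ of order prime to $p$ generate a normal subgroup of $G$, nontrivial because $G$ is not a $p$-group. So they generate $G$. Hence $[R,G]=1$ and $Y=R\times G$.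

**Step 4.** Uniqueness of $G$ in $Y$. If $K\le Y$ and $K\cong G$, the image of the perfect group $K$ in the $p$-group $Y/G\cong R$ is trivial. So $K\le G$, and $K=G$.

**Step 5.** We bound $|Y_1|$. Let $y\in Y_1$. Since $y$ normalizes $G$ and fixes the vertex $1$, for $a\in G$ we have
$$a^y=(1^a)^y=1^{y\cdot y^{-1}ay}=y^{-1}ay,$$
where the left side is the image of the vertex $a$. So $y$ acts on the vertex set $G$ as an automorphism of the group $G$, and this action is faithful because $A$ acts faithfully on vertices. Thus $Y_1$ embeds in $\mathrm{Aut}(G)$. It preserves $S=\Gamma^+(1)$, and an element fixing $S$ pointwise fixes $\langle S\rangle=G$ pointwise. So the $p$-group $Y_1$ acts faithfully on $p$ points, and $|Y_1|\le p$. $\square$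

## 8. Theorem 1: out-valency two

*Proof of Theorem 1.* Section 3 settles the cases where $G$ has prime order or $|S|=1$. So let $G$ be nonabelian simple, $|S|=2$ and $\langle S\rangle=G$. Then (1) holds with $p=2$. Let $H\le A$ be a regular subgroup isomorphic to $G$. By Lemma 1 it suffices to conjugate $H$ to $G$ in $A$.

**Step 1.** We conjugate modulo $R$. Cases (B) and (C) of Lemma 4 need $p=11$ and $p=23$. If $\bar G=T$, then $\bar H=T=\bar G$ because $\bar H\le T$ has the same order. In case (A), $T=A_n$ with $n=2^a\ge8$. By (2), both $\bar G$ and $\bar H$ have index $n$ in $A_n$, so they are conjugate in $T$ by Lemma 5. In both cases there is $t\in A$ with $H^tR=GR=:Y$.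

**Step 2.** We remove $R$. By Lemma 3, $R$ is a normal $2$-subgroup of $A$ with $R\cap G=1$. By Lemma 9, $G$ is the only subgroup of $Y$ isomorphic to $G$, and $H^t\le Y$ is such a subgroup. So $H^t=G$. $\square$

## 9. Theorem 2: prime out-valency

Let $p$, $G$, $S$ be as in Theorem 2. Then (1) holds and $G$ is nonabelian simple, so all lemmas apply. For $Y=RG$, Lemma 9 gives $|R|=|Y_1|\in\{1,p\}$ and that this number divides $|\mathrm{Aut}(G)|$.

**Step 1: case (B) of Lemma 4 does not occur.** Suppose $p=11$, $T=PSL_2(11)$ and $G\cong A_5$.

We first identify $A$. The power $|R|$ of $11$ divides $|\mathrm{Aut}(A_5)|=120$, so $R=1$. Hence $PSL_2(11)\le A\le\mathrm{Aut}(PSL_2(11))=PGL_2(11)$. As $|PGL_2(11):G|=1320/60=22$ and $|A:G|$ is a power of $11$, we get $A=PSL_2(11)$. So $|A|=660$, and $A_1$ is a Sylow $11$-subgroup of order $11$.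

Next we make the vertices concrete. The group $A$ acts transitively on the $60$ pairs $\pm v$ with $0\ne v\in\mathbb F_{11}^2$, with stabilizers of order $11$. Sylow subgroups are conjugate, so the action on vertices is equivalent to this one, and we may let the vertex $1$ correspond to $\pm e_1$. As $A_1\ne1$, it is transitive on $S$ (Section 6 with $Y=A$, $k=1$). So the edge set is a single $A$-orbit on ordered pairs, and the out-neighbors of $\pm e_1$ form an orbit of size $11$ of its stabilizer. That stabilizer consists of the maps $e_1\mapsto e_1$, $e_2\mapsto e_2+ce_1$ (modulo $\pm1$), and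
$$\pm(\xi e_1+\eta e_2)\mapsto\pm((\xi+c\eta)e_1+\eta e_2).$$
Its orbits are the five fixed points $\pm\mu e_1$ and, for each of the five values of $\pm\eta\ne0$, the set $\{\pm(\xi e_1+\eta e_2):\xi\in\mathbb F_{11}\}$. So the out-neighbors of $\pm e_1$ are the pairs $\pm w$ with $\det(e_1,w)=\pm\lambda$, for one $\lambda\ne0$. Since $A$ preserves determinants up to sign, the edges are exactly the $(\pm v,\pm w)$ with $\det(v,w)=\pm\lambda$.

Now $\mathrm{diag}(1,-1)$ multiplies determinants by $-1$, so it induces an automorphism of $\Gamma$. It fixes $\pm e_1$, its square is trivial, and it moves $\pm(e_1+e_2)$ to $\pm(e_1-e_2)$. So $A_1$ contains an element of order $2$, contradicting $|A_1|=11$.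

**Step 2: part (i).** We repeat the argument of Section 8. Let $H\le A$ be regular with $H\cong G$. If $\bar G=T$, then $\bar H=\bar G$ by orders. In case (A), $n\ge7$ and $\bar G,\bar H$ are conjugate in $T$ by Lemma 5. In case (C), $\bar G$ and $\bar H$ have prime index $23$ in $M_{23}$, so they are maximal. By the ATLAS list of maximal subgroups of $M_{23}$, the subgroups of index $23$ form one conjugacy class. So always $H^tR=GR=Y$ for some $t\in A$, and $H^t=G$ by Lemma 9. Lemma 1 gives (i).

**Step 3: part (ii) when $\bar G=T$.** We show that $G$ is normal in $A$. Here $Y=RG$ is the preimage of $T\trianglelefteq\bar A$, so $Y\trianglelefteq A$. By Lemma 9, $Y=R\times G$ with $R$ a $p$-group and $G$ perfect. So $G$ is the last term of the derived series of $Y$. It is characteristic in $Y$, and therefore $G\trianglelefteq A$. Now the computation in Step 5 of the proof of Lemma 9 applies to all of $A_1$: it acts by automorphisms of $G$, faithfully on $S$. As a $p$-group acting faithfully on $p$ points it has order $1$ or $p$. This is (a).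

**Step 4: part (ii) when $\bar G<T$.** By Lemma 4 and Step 1 we are in case (A) or (C). In case (A), $G\cong A_{n-1}$ with $n=p^a\ge7$ and $\mathrm{soc}(A/R)=T\cong A_n$, and $|R|\in\{1,p\}$. This is (b). In case (C), $|R|$ is a power of $23$ dividing
$$|\mathrm{Aut}(M_{22})|=2\,|M_{22}|=2^8\cdot3^2\cdot5\cdot7\cdot11,$$
so $R=1$ and $M_{23}\le A\le\mathrm{Aut}(M_{23})=M_{23}$. This is (c). $\square$

## 10. Theorem 3: four generators, rewired

To defeat the CI property with four generators, we multiply by an involution $s$ on only half of the vertices. The edges must not notice the difference between the two halves except by a predictable change of the connection set.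

**Proposition 10.** Let $G$ be a finite group, $s\in G$ an involution, $d\in C_G(s)\setminus\langle s\rangle$, $e\in G$, $M=\langle s,e\rangle$. Suppose there is a homomorphism $f:M\to\mathbb Z/2$ with $f(s)=0$, $f(e)=1$. Put $S=\{e,ses,d,sd\}$ and $T=\{se,es,d,sd\}$. If $|S|=4$, then $\mathrm{Cay}(G,S)\cong\mathrm{Cay}(G,T)$.

*Proof.* **Step 1.** We check that $1\notin S\cup T$. The elements $e,ses,se,es$ have $f$-value $1$, and $d,sd\ne1$ because $d\notin\langle s\rangle$.

**Step 2.** We split the vertices into two halves. Choose a representative $x$ for each coset $Mx$ and put $F(mx)=f(m)$ for $m\in M$. Then $F(my)=f(m)+F(y)$ for all $m\in M$ and $y\in G$. In particular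
$$F(sy)=F(y),\qquad F(ey)=F(sesy)=F(y)+1.$$
Define $\varphi(y)=s^{F(y)}y$. Since $F(\varphi(y))=F(y)$ and $s^2=1$, $\varphi^2=1$, so $\varphi$ is a bijection of $G$.

**Step 3.** We check that $\varphi$ maps edges of $\mathrm{Cay}(G,S)$ to edges of $\mathrm{Cay}(G,T)$.

- If $F(y)=0$: $\varphi(y)=y$, $\varphi(ey)=s\cdot ey=(se)y$, and $\varphi(sesy)=s\cdot sesy=(es)y$.
- If $F(y)=1$: $\varphi(y)=sy$, $\varphi(ey)=ey=(es)(sy)$, and $\varphi(sesy)=sesy=(se)(sy)$.
- For the other two edges at $y$: $\varphi$ maps $\{dy,sdy\}=\langle s\rangle dy$ to itself, because $F(sdy)=F(dy)$. As $d$ commutes with $s$ and $\varphi(y)\in\langle s\rangle y$, this set equals $\langle s\rangle d\varphi(y)=\{d\varphi(y),sd\varphi(y)\}$.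

**Step 4.** We count. The first graph has $4|G|$ edges, the second at most $4|G|$, and $\varphi$ is injective on edges. So $\varphi$ is bijective on edges, and it is an isomorphism. $\square$

*Proof of Theorem 3.* Let $n\ge7$ be odd, let $c=(5\,6\,7\cdots n)$, a cycle of odd length $n-4\ge3$, and
$$s=(1\,2)(3\,4),\qquad e=(5\,6)(1\,7),\qquad d=(1\,3)(2\,4)\,c .$$

**Step 1.** We verify the hypotheses of Proposition 10 in $A_n$. All three permutations are even, and $d$ commutes with $s$. The set $\{5,6\}$ is invariant under $\langle s,e\rangle$, and the sign of the action on it gives a homomorphism $f$ with $f(s)=0$, $f(e)=1$. We have $ses=(5\,6)(2\,7)$ and $sd=(1\,4)(2\,3)c$. The elements $d$ and $sd$ are distinct and have order $2(n-4)\ge6$, so $d\notin\langle s\rangle$. Also $e$ and $ses$ are distinct involutions, so $|S|=4$. Hence $\mathrm{Cay}(A_n,S)\cong\mathrm{Cay}(A_n,T)$.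

**Step 2.** We see that no automorphism maps $S$ to $T$, by comparing orders. The product $se$ sends $1\mapsto2\mapsto7\mapsto1$, so it is a $3$-cycle on $\{1,2,7\}$ times $(3\,4)(5\,6)$. So $se$ and $es=(se)^{-1}$ have order $6$. Thus $T$ contains no involution, while $S$ contains the involution $e$.

It remains to prove $\langle S\rangle=A_n$. Let $K=\langle S\rangle$. Since $s=(sd)d^{-1}\in K$, we have $K=\langle s,e,d\rangle\le A_n$. Also $(se)^2\in K$ is a $3$-cycle on $\{1,2,7\}$. Let $\Delta\supseteq\{1,2,7\}$ be a maximal subset of $\{1,\dots,n\}$ with $\mathrm{Alt}(\Delta)\le K$.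

**Step 3.** We show that a $3$-cycle $\tau\in K$ whose support meets $\Delta$ has its support inside $\Delta$. Suppose not.

If exactly one point $j$ of the support is outside $\Delta$, then $\langle\mathrm{Alt}(\Delta),\tau\rangle\le\mathrm{Alt}(\Delta\cup\{j\})$ is transitive on $\Delta\cup\{j\}$, and its stabilizer of $j$ contains $\mathrm{Alt}(\Delta)$. Its order is at least $(|\Delta|+1)|\mathrm{Alt}(\Delta)|=|\mathrm{Alt}(\Delta\cup\{j\})|$, so it equals $\mathrm{Alt}(\Delta\cup\{j\})$. This contradicts the maximality of $\Delta$.

If only one point $i$ of the support is in $\Delta$, write $\tau=(i\,a\,b)$ and take a $3$-cycle $\delta=(i\,c_1\,c_2)\in\mathrm{Alt}(\Delta)$. Following points through $\tau^{-1}\delta^{-1}\tau\delta$ gives $i\mapsto c_1\mapsto a\mapsto i$, with $b$ and $c_2$ fixed. So $[\tau,\delta]=(i\,c_1\,a)$ is a $3$-cycle in $K$ with exactly one point, $a$, outside $\Delta$. This is the previous case.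

**Step 4.** We deduce that if $h\in K$ and $\Delta^h\cap\Delta\neq\emptyset$, then $\Delta^h=\Delta$. Choose a common point. The $3$-cycles of $\mathrm{Alt}(\Delta^h)=\mathrm{Alt}(\Delta)^h\le K$ that move this point have supports inside $\Delta$ by Step 3. These supports cover $\Delta^h$, as $|\Delta^h|\ge3$. So $\Delta^h\subseteq\Delta$, and equality holds by size.

**Step 5.** We fill up $\Delta$. The element $d^2=c^2$ fixes $1\in\Delta$, so $\Delta^{d^2}=\Delta$ by Step 4. As $n-4$ is odd, $\langle c^2\rangle$ is transitive on $\{5,\dots,n\}$, and $7\in\Delta$ gives $\{5,\dots,n\}\subseteq\Delta$. Since $d$ preserves $\{5,\dots,n\}$, $\Delta^d$ meets $\Delta$, so $\Delta^d=\Delta$. Hence $3=1^d$ and $4=2^d$ lie in $\Delta$. Together with $1,2\in\Delta$ this gives $\Delta=\{1,\dots,n\}$ and $K=A_n$.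

So $\mathrm{Cay}(A_n,S)$ is connected, has out-valency $4$, and is not a CI-graph. By the definition, in which the out-valency is *at most* $m$, $A_n$ is not a connected $m$-DCI-group for any $m\ge4$. $\square$
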